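# Trace class perturbations and the isometric $H^\infty$ calculus

## 1. Two nets of eigenvalues in the disc

Let $\mathbb D$ be the open unit disc, $\mathbb T$ its boundary, $m$ normalized arc length on $\mathbb T$; "a.e." always refers to $m$. For $n\ge 1$ and $0\le k<2^n$ put
$$\lambda_{n,k}=(1-2^{-n})e^{2\pi i k/2^n},\qquad \mu_{n,k}=(1-4^{-n})e^{2\pi i k/2^n}.$$
Let $D$ and $D'$ be the diagonal operators with these eigenvalues, on one Hilbert space with an orthonormal basis $(e_{n,k})$. If $u\in H^\infty$, we let $u$ act on $D$ in the only sensible way: $u(D)e_{n,k}=u(\lambda_{n,k})e_{n,k}$, so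
$$\|u(D)\|=\sup_{n,k}|u(\lambda_{n,k})|,\qquad \|u(D')\|=\sup_{n,k}|u(\mu_{n,k})|.$$
Both are at most $\|u\|_\infty$. Is there equality?

For $D$ the answer is yes, for every $u$. Fix $\zeta\in\mathbb T$. At level $n$ some point $\lambda_{n,k}$ has argument within $\pi 2^{-n}$ of that of $\zeta$, so
$$|\lambda_{n,k}-\zeta|\le 2^{-n}+\pi 2^{-n}<5\cdot 2^{-n}=5(1-|\lambda_{n,k}|).$$
Thus $\zeta$ is approached by eigenvalues of $D$ inside the cone $\{|\lambda-\zeta|<5(1-|\lambda|)\}$. By Fatou's theorem $u(\lambda)\to u(\zeta)$ inside this cone for a.e. $\zeta$. So $\sup|u(\lambda_{n,k})|\ge|u(\zeta)|$ for a.e. $\zeta$, and $\|u(D)\|=\|u\|_\infty$.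

For $D'$ the answer is no. We have $\sum_{n,k}(1-|\mu_{n,k}|)=\sum_n 2^n4^{-n}=1<\infty$, so there is a Blaschke product $b$ with zeros at all $\mu_{n,k}$. Then $b(D')=0$ while $\|b\|_\infty=1$.

How far apart are $D$ and $D'$? The difference is diagonal with entries of modulus $2^{-n}-4^{-n}$, each value taken $2^n$ times. For the Schatten norms $\|\cdot\|_p$ this means
$$\|D-D'\|_p^p\le\sum_n 2^n2^{-np}<\infty\ \ (p>1),\qquad \|D-D'\|_1=\sum_n2^n(2^{-n}-4^{-n})=\sum_n(1-2^{-n})=\infty.$$
So a perturbation lying in every Schatten class $\mathcal S_p$ with $p>1$ can destroy the property "$\|u(D)\|=\|u\|_\infty$ for all $u$". In this example it just fails to be trace class. Can a trace class perturbation destroy the property? These notes prove that it cannot, for all operators for which the question makes sense.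

## 2. Absolutely continuous contractions, the class $\mathbb A$, and three theorems

Hilbert spaces are complex and need not be separable. Every contraction $T$ (that is, $\|T\|\le1$) is in a unique way the direct sum of a unitary operator and a completely nonunitary (c.n.u.) contraction, one with no nonzero reducing subspace on which it is unitary. This is the canonical decomposition.

**Definition (absolutely continuous).** A contraction is absolutely continuous (a.c.) if the spectral measure of its unitary part is absolutely continuous with respect to $m$.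

For example, if $\|Tx\|<\|x\|$ for all $x\ne0$, then $T$ is c.n.u. and hence a.c.; this covers $D$ and $D'$. The bilateral shift, which is multiplication by $\zeta$ on $L^2(\mathbb T)$, is an a.c. unitary. The number $1$, as an operator on $\mathbb C$, is a contraction that is not a.c.

For an a.c. contraction the Sz.-Nagy–Foias calculus $u\mapsto u(T)$, $u\in H^\infty$, is defined. We use the following standard facts.

(F1) (Sz.-Nagy–Foias) If $T$ is an a.c. contraction on $H$, its minimal unitary dilation $U$ has a.c. spectral measure and $u(T)=P_Hu(U)|_H$. The map $u\mapsto u(T)$ is a contractive unital homomorphism. A direct sum of a.c. contractions is a.c., its unitary part being the direct sum of the unitary parts, and $u(\bigoplus T_j)=\bigoplus u(T_j)$.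

If $Te=\lambda e$ with $|\lambda|<1$, write $u-u(\lambda)=(z-\lambda)w$ with $w\in H^\infty$; then $(u(T)-u(\lambda))e=w(T)(T-\lambda)e=0$. So on diagonal operators the calculus is the one used in Section 1.

**Definition (class $\mathbb A$).** $\mathbb A$ is the class of a.c. contractions $T$ with $\|u(T)\|=\|u\|_\infty$ for every $u\in H^\infty$.

Thus $D\in\mathbb A$ and $D'\notin\mathbb A$. The bilateral shift is in $\mathbb A$, since $u$ of it is multiplication by $u$. No contraction with $\|T\|<1$ is in $\mathbb A$: take $u(z)=z$. There is also a local version.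

**Definition (property $(\alpha)$).** For a Borel set $\alpha\subset\mathbb T$, an a.c. contraction $T$ has property $(\alpha)$ if $\|u(T)\|\ge\operatorname{ess\,sup}_\alpha|u|$ for all $u\in H^\infty$ (the essential supremum over a null set being $0$).

So $T\in\mathbb A$ iff $T$ has property $(\mathbb T)$. For example, multiplication by $\zeta$ on $L^2(\gamma)$, $\gamma\subset\mathbb T$ Borel with $m(\gamma)>0$, satisfies $\|u(T)\|=\operatorname{ess\,sup}_\gamma|u|$ and has property $(\gamma)$.

**Theorem 1.** Let $T,T'$ be a.c. contractions on a Hilbert space with $T-T'\in\mathcal S_1$. Then $T\in\mathbb A\iff T'\in\mathbb A$.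

**Theorem 2.** Under the hypotheses of Theorem 1, for every Borel $\alpha$: $T$ has property $(\alpha)$ iff $T'$ does. Hence the largest set (mod null sets) with this property is the same for $T$ and $T'$.

**Theorem 3.** There are a.c. contractions $T\in\mathbb A$, $T'\notin\mathbb A$ with $T-T'\in\bigcap_{p>1}\mathcal S_p$.

Theorem 1 is stated as a conjecture in "Weak Contractions And Trace Class Perturbations"; it is true. Theorem 3 is already proved, by $T=D$ and $T'=D'$. Section 11 gives a second proof in which $T$ is the bilateral shift.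

## 3. Diagonal contractions with summable displacement

Before the general proof, let us see by hand why trace class is the right size for diagonal operators. Let $D=\operatorname{diag}(\lambda_j)$, $D'=\operatorname{diag}(\mu_j)$ with all $|\lambda_j|,|\mu_j|<1$ and $\sum\varepsilon_j<\infty$, where $\varepsilon_j=|\lambda_j-\mu_j|$.

The simplest way to fail membership in $\mathbb A$ is the Blaschke condition, and it is clearly stable: $\big|(1-|\lambda_j|)-(1-|\mu_j|)\big|\le\varepsilon_j$, so $\sum(1-|\lambda_j|)<\infty$ iff $\sum(1-|\mu_j|)<\infty$.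

For the full diagonal case recall the Brown–Shields–Zeller theorem: $\sup_j|u(\lambda_j)|=\|u\|_\infty$ for all $u\in H^\infty$ iff a.e. $\zeta\in\mathbb T$ is the limit of a subsequence of $(\lambda_j)$ inside some cone $G_a(\zeta)=\{|\lambda-\zeta|<a(1-|\lambda|)\}$, where $a$ may depend on $\zeta$. Suppose $D\in\mathbb A$. Call $j$ good if $\varepsilon_j\le\frac12(1-|\lambda_j|)$, and bad otherwise.

If $j$ is good and $\lambda_j\in G_a(\zeta)$, then $1-|\mu_j|\ge\frac12(1-|\lambda_j|)$ and $|\mu_j-\zeta|\le(a+\frac12)(1-|\lambda_j|)\le(2a+1)(1-|\mu_j|)$. So $\mu_j$ lies in $G_{2a+2}(\zeta)$.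

The bad indices satisfy $\sum_{\rm bad}(1-|\lambda_j|)\le2\sum\varepsilon_j<\infty$. The set $\{\zeta:\lambda_j\in G_a(\zeta)\}$ has diameter at most $2a(1-|\lambda_j|)$. Since a chord is at least $4$ times the normalized arc distance of its endpoints, the measure of this set is at most $a(1-|\lambda_j|)$. By Borel–Cantelli, for each integer $a$, a.e. $\zeta$ has only finitely many bad $\lambda_j$ in $G_a(\zeta)$.

Hence a.e. $\zeta$ is approached in a cone by good $\lambda_j$, and therefore by the corresponding $\mu_j$. So $D'\in\mathbb A$, which proves Theorem 1 for diagonal pairs. The argument depends on matching each eigenvalue of $D$ with one of $D'$. A general contraction offers no such matching, and it may have no eigenvalues at all.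

## 4. A function of $T$ that a trace class perturbation moves by $-2I$

Suppose $T_0\notin\mathbb A$. Then some $u\in H^\infty$ with $\|u\|_\infty=1$ has $\|u(T_0)\|<1$. The first thing to try is to carry this witness $u$ from $T_0$ to $T_1=T_0+{}$(trace class). If $u$ is a polynomial, $u(T_1)-u(T_0)$ is trace class, so at least the essential norm of $u(T_1)$ stays below $1$. One hopes to pass to general $u\in H^\infty$ by approximation.

This is exactly where it breaks: polynomials are not norm dense in $H^\infty$, and for general $u$ the difference $u(T_1)-u(T_0)$ need not be compact. Put $c=\pi/\ln2$ and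
$$u(z)=\exp\big(ic\operatorname{Log}(1-z)\big),\qquad |u(z)|=e^{-c\operatorname{Arg}(1-z)}\le e^{c\pi/2}\quad(z\in\mathbb D),$$
which is in $H^\infty$ because $\operatorname{Re}(1-z)>0$. For $0<t<1$ we have $u(1-t)=e^{ic\ln t}$. So $u(1-4^{-j})=e^{-2\pi ij}=1$ and $u(1-\frac124^{-j})=e^{-\pi i(2j+1)}=-1$. For
$$T_0=\operatorname{diag}(1-4^{-j})_{j\ge1},\qquad T_1=\operatorname{diag}(1-\tfrac124^{-j})_{j\ge1}$$
the difference $T_1-T_0$ is trace class, but $u(T_0)=I$ and $u(T_1)=-I$. The function $f=u-1\neq0$ shows $T_0\notin\mathbb A$ since $f(T_0)=0$, yet $f(T_1)=-2I$. Of course $T_1\notin\mathbb A$ as well, but the witness there is a Blaschke product unrelated to $f$.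

So we should not compare $u(T_1)$ with $u(T_0)$. The objects that behave well under $T_0\mapsto T_1$ are resolvents, and the plan is to rewrite membership in $\mathbb A$ in terms of resolvents.

## 5. Point evaluations as traces, and the pole they create

**Lemma 3.** Let $T_1\in\mathbb A$ act on $H$ and let $\lambda_0\in\mathbb D$. There is $L\in\mathcal S_1(H)$ with
$$\operatorname{Tr}(g(T_1)L)=g(\lambda_0)\qquad(g\in H^\infty).$$
Consequently
$$\operatorname{Tr}\big((T_1-\lambda)^{-1}L\big)=\frac1{\lambda_0-\lambda}\qquad(|\lambda|>1).\tag{1}$$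

*Proof.* The point is to see the calculus as an adjoint map. Let $\mathcal E_1$ be the spectral measure of the minimal unitary dilation of $T_1$; it is a.c. by (F1). Write $L\in\mathcal S_1(H)$ as $L=\sum s_j\langle\cdot,y_j\rangle x_j$ with $(x_j)$, $(y_j)$ orthonormal, $s_j\ge0$, $\sum s_j=\|L\|_1$. By (F1), $\langle g(T_1)x_j,y_j\rangle=\int g\,d\langle\mathcal E_1(\cdot)x_j,y_j\rangle$, so
$$\operatorname{Tr}(g(T_1)L)=\int gf_L\,dm,\qquad f_L=\sum_js_j\frac{d}{dm}\langle\mathcal E_1(\cdot)x_j,y_j\rangle,\qquad \|f_L\|_1\le\|L\|_1.$$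
Recall $H^\infty=(L^1/H^1_0)^*$ under $(g,[f])\mapsto\int gf\,dm$, where $H_0^1=\{f\in H^1:f(0)=0\}$, and $B(H)=\mathcal S_1(H)^*$ under $(X,L)\mapsto\operatorname{Tr}(XL)$. The class $[f_L]\in L^1/H_0^1$ is determined by the functional $g\mapsto\operatorname{Tr}(g(T_1)L)$. So $\Phi_*:L\mapsto[f_L]$ is a well-defined bounded linear map $\mathcal S_1(H)\to L^1/H^1_0$, and its adjoint is $\Phi:g\mapsto g(T_1)$. Since $\Phi$ is isometric, it is bounded below, and the closed range theorem says that $\Phi_*$ is surjective. Evaluation at $\lambda_0$ is $g\mapsto\int gP_{\lambda_0}\,dm$ with the Poisson kernel $P_{\lambda_0}\in L^1$. Choose $L$ with $\Phi_*L=[P_{\lambda_0}]$. For (1) take $g(z)=(z-\lambda)^{-1}$. $\square$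

Here is the lemma for the bilateral shift $T_1$. Let $L=\langle\cdot,x\rangle x$ with $x=P_{\lambda_0}^{1/2}\in L^2(\mathbb T)$; then $\operatorname{Tr}(g(T_1)L)=\int gP_{\lambda_0}dm=g(\lambda_0)$. The function $h(\lambda)=\operatorname{Tr}((T_1-\lambda)^{-1}L)=\int\frac{P_{\lambda_0}(\xi)}{\xi-\lambda}dm(\xi)$ also makes sense inside the disc, where
$$h(\lambda)=\sum_{n\ge0}\lambda^n\int\bar\xi^{\,n+1}P_{\lambda_0}\,dm=\sum_{n\ge0}\lambda^n\bar\lambda_0^{\,n+1}=\frac{\bar\lambda_0}{1-\bar\lambda_0\lambda}.$$
At $\zeta\in\mathbb T$ the inner value minus the outer value is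
$$\frac{\bar\lambda_0}{1-\bar\lambda_0\zeta}+\frac1{\zeta-\lambda_0}=\bar\zeta\Big(\frac{\bar\lambda_0\zeta}{1-\bar\lambda_0\zeta}+\frac{\zeta}{\zeta-\lambda_0}\Big)=\bar\zeta P_{\lambda_0}(\zeta)\neq0.$$
So the two branches of $h$ disagree everywhere on $\mathbb T$. This is how the shift avoids a contradiction: had the branches agreed on a set of positive measure, a uniqueness theorem would have forced $h=1/(\lambda_0-\lambda)$ inside as well, with a pole at $\lambda_0$, where the resolvent is analytic.

The plan is to produce that agreement. If $T_0\notin\mathbb A$, with witness $u$, we show three things. First, $(T_0-\lambda)^{-1}$ exists where $|u(\lambda)|$ is close to $1$. Second, its sandwiched versions $A(T_0-\lambda)^{-1}B$ have equal boundary values from inside and outside on a set $\alpha$ of positive measure. Third, this survives a trace class perturbation. Then $T_1\in\mathbb A$ gives the forbidden pole. The tools are a jump formula for Cauchy integrals with values in a Hilbert space (Section 6) and a uniqueness theorem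 (Section 7).

## 6. The jump of a Hilbert space valued Cauchy integral

For $\zeta\in\mathbb T$ and $\sigma>0$ put
$$\Gamma(\zeta)=\{\lambda\in\mathbb D:|\lambda-\zeta|<2(1-|\lambda|)\},\qquad\Gamma^\sigma(\zeta)=\Gamma(\zeta)\cap\{|\lambda-\zeta|<\sigma\}.$$
Both are open and convex, since $\lambda\mapsto|\lambda-\zeta|+2|\lambda|$ is convex. For $f$ defined near $\zeta$ inside and/or outside the disc put
$$f_-(\zeta)=\lim_{\Gamma(\zeta)\ni\lambda\to\zeta}f(\lambda),\qquad f_+(\zeta)=\lim_{\Gamma(\zeta)\ni\lambda\to\zeta}f(1/\bar\lambda),$$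
the inner and outer limits. Where they exist a.e. on a measurable set they are measurable there, as a.e. radial limits of continuous functions. We use one more textbook fact.

(F3) For a separable Hilbert space $E$, Poisson integrals of functions in $L^1(\mathbb T;E)$ converge nontangentially to the function at its Lebesgue points, hence a.e.

**Lemma 1.** Let $E$ be a separable Hilbert space, $G\in L^1(\mathbb T;E)$, and $CG(\lambda)=\int\frac{G(\xi)}{\xi-\lambda}dm(\xi)$ for $\lambda\notin\mathbb T$. For a.e. $\zeta$ the limits $(CG)_\pm(\zeta)$ exist in norm, and $(CG)_-(\zeta)-(CG)_+(\zeta)=\bar\zeta G(\zeta)$.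

*Proof.*

**Step 1: the jump is a Poisson integral.** This step reduces everything to the existence of the inner limit. For $\lambda\in\mathbb D\setminus\{0\}$ and $\xi\in\mathbb T$,
$$\frac1{\xi-\lambda}-\frac{\bar\lambda}{\bar\lambda\xi-1}=\frac{|\lambda|^2-1}{(\xi-\lambda)(\bar\lambda\xi-1)}=\bar\xi\,\frac{1-|\lambda|^2}{|\xi-\lambda|^2},$$
because $\bar\lambda\xi-1=-\xi\,\overline{(\xi-\lambda)}$. The left side is $\frac1{\xi-\lambda}-\frac1{\xi-1/\bar\lambda}$. So $CG(\lambda)-CG(1/\bar\lambda)$ is the Poisson integral of $g:=\bar\xi G$, which tends to $\bar\zeta G(\zeta)$ in $\Gamma(\zeta)$ for a.e. $\zeta$ by (F3). It remains to show that $(CG)_-$ exists a.e. On $\mathbb D$ we have $CG=Kg$ with $Kg(\lambda)=\int\frac{g(\xi)}{1-\lambda\bar\xi}dm(\xi)$.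

**Step 2: the case $g\in L^2$.** Here $Kg(\lambda)=\sum_{n\ge0}\hat g(n)\lambda^n$ is the Poisson integral of $\sum_{n\ge0}\hat g(n)\zeta^n\in L^2(\mathbb T;E)$, and (F3) applies.

**Step 3: splitting a general $g$.** We separate $g$ into a bounded part, covered by Step 2, and small pieces with mean zero. Fix $N>\|g\|_1$ and let $I_j$ be the maximal dyadic arcs on which the average of $\|g\|$ exceeds $N$. They are disjoint, $N<\frac1{m(I_j)}\int_{I_j}\|g\|\,dm\le2N$ (the parent arc has average at most $N$), and $\|g\|\le N$ a.e. off $\bigcup I_j$. Put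
$$b_j=\chi_{I_j}\Big(g-\frac1{m(I_j)}\int_{I_j}g\,dm\Big),\qquad g_0=g-\sum_jb_j.$$
Then $\|g_0\|\le2N$ a.e., $\sum\|b_j\|_1\le2\|g\|_1$, $\sum m(I_j)\le\|g\|_1/N$, and $\int b_j\,dm=0$. The series $\sum b_j$ converges in $L^1$, so $Kg=Kg_0+\sum_jKb_j$ on $\mathbb D$, and $(Kg_0)_-$ exists a.e. by Step 2.

**Step 4: the mean-zero pieces.** We bound $Kb_j$ on cones with vertex away from $I_j$, so that the sum over $j$ is dominated. Let $d$ be normalized arc distance, $\xi_j$ the center of $I_j$, and $I_j^*=\{d(\cdot,\xi_j)\le\frac32m(I_j)\}$. Put $P_N=\mathbb T\setminus\bigcup I_j^*$; then $m(\mathbb T\setminus P_N)\le3\|g\|_1/N$. Take $\zeta\in P_N$, $\lambda\in\Gamma(\zeta)$, $\xi\in I_j$. Since $1-|\lambda|\le|\xi-\lambda|$,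
$$|\xi-\zeta|\le|\xi-\lambda|+2(1-|\lambda|)\le3|\xi-\lambda|,\tag{2}$$
and likewise for $\xi_j$. Chords satisfy $4d(\xi,\xi')\le|\xi-\xi'|\le2\pi d(\xi,\xi')$. Moreover $d(\xi,\xi_j)\le\frac12m(I_j)\le\frac13d(\zeta,\xi_j)$, so $d(\xi,\zeta)\ge\frac23d(\zeta,\xi_j)$. As $|1-\lambda\bar\xi|=|\xi-\lambda|$,
$$\Big|\frac1{1-\lambda\bar\xi}-\frac1{1-\lambda\bar\xi_j}\Big|\le\frac{|\xi-\xi_j|}{|\xi-\lambda||\xi_j-\lambda|}\le\frac{9|\xi-\xi_j|}{|\xi-\zeta||\xi_j-\zeta|}\le\frac{9\pi m(I_j)}{\frac83\cdot4\,d(\zeta,\xi_j)^2}\le\frac{3m(I_j)}{d(\zeta,\xi_j)^2}.$$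
Because $\int b_j=0$ we may subtract the constant $1/(1-\lambda\bar\xi_j)$ under the integral, so $\sup_{\Gamma(\zeta)}\|Kb_j\|\le3m(I_j)\|b_j\|_1d(\zeta,\xi_j)^{-2}$. Also $\int_{\mathbb T\setminus I_j^*}d(\zeta,\xi_j)^{-2}dm(\zeta)\le2\int_{3m(I_j)/2}^\infty t^{-2}dt=\frac4{3m(I_j)}$. Hence
$$\int_{P_N}\sum_j\frac{3m(I_j)\|b_j\|_1}{d(\zeta,\xi_j)^2}\,dm(\zeta)\le4\sum_j\|b_j\|_1<\infty.$$
So for a.e. $\zeta\in P_N$ the series $\sum_jKb_j$ is dominated on $\Gamma(\zeta)$ by a convergent numerical series. Each $Kb_j$ extends continuously to $\zeta$, because $\zeta\notin\overline{I_j}$. Hence the sum has a limit in $\Gamma(\zeta)$. Letting $N\to\infty$ through the integers, $(Kg)_-$ exists a.e. on $\bigcup_NP_N$, which has full measure. $\square$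

## 7. Uniqueness from zero limits in cones

**Lemma 2.** Let $O\subset\mathbb D$ be open, $k$ analytic on $O$, and $\beta\subset\mathbb T$ measurable with $m(\beta)>0$. Suppose for every $\zeta\in\beta$ there is $\sigma>0$ with $\Gamma^\sigma(\zeta)\subset O$, and $k(\lambda)\to0$ as $\lambda\to\zeta$ in $\Gamma(\zeta)$. Then $k$ vanishes on a nonempty open subset of $O$. In particular $k\equiv0$ if $O$ is connected.

*Proof.*

**Step 1: uniformity.** We pass to a set of vertices on which everything is uniform. Set $|k|=\infty$ on $\mathbb D\setminus O$ and $\eta_n(\zeta)=\sup_{\Gamma^{1/n}(\zeta)}|k|$. For each $\lambda$ the set $\{\zeta:\lambda\in\Gamma^{1/n}(\zeta)\}$ is open, so $\eta_n$ is lower semicontinuous. The $\eta_n$ decrease, with $\eta_n\to0$ on $\beta$. By Egorov's theorem applied to $\min(\eta_n,1)$, and inner regularity, there is a compact $\beta'\subset\beta$ with $0<m(\beta')<1$ on which $\eta_n\to0$ uniformly. Fix $\sigma=1/n$ with $\eta_n\le1$ on $\beta'$ and put $W=\bigcup_{\zeta\in\beta'}\Gamma^\sigma(\zeta)$.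 Then $W$ is open, $W\subset O$, and $|k|\le1$ on $W$. Also
$$k(\lambda)\to0\ \text{ uniformly as }|\lambda|\to1,\ \lambda\in W.\tag{3}$$
Indeed, if $\lambda\in\Gamma^\sigma(\zeta)$, $\zeta\in\beta'$ and $2(1-|\lambda|)\le1/n'$, then $|\lambda-\zeta|<2(1-|\lambda|)\le1/n'$. So $\lambda\in\Gamma^{1/n'}(\zeta)$ and $|k(\lambda)|\le\sup_{\beta'}\eta_{n'}$.

**Step 2: a harmonic function that separates $\beta'$ from the rest of $\partial W$.** We want a harmonic $w\le1$ that is $\le0$ on $\partial W\cap\mathbb D$ and close to $1$ near most points of $\beta'$. Let $p$ be the Poisson integral of $\chi_{\mathbb T\setminus\beta'}$. We claim $p\ge\kappa$ on $\partial W\cap\mathbb D$ for some $\kappa>0$. Let $\lambda\in\partial W\cap\mathbb D$; then $\lambda\notin W$, since $W$ is open.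

If $1-|\lambda|>\sigma/2$, the Poisson kernel is at least $\frac{1-|\lambda|}{1+|\lambda|}$, so $p(\lambda)\ge m(\mathbb T\setminus\beta')\,\sigma/4$.

If $1-|\lambda|\le\sigma/2$, then $\lambda\ne0$ as $\sigma\le1$. For each $\zeta\in\beta'$, $\lambda\notin\Gamma^\sigma(\zeta)$ means $|\lambda-\zeta|\ge2(1-|\lambda|)$ or $|\lambda-\zeta|\ge\sigma\ge2(1-|\lambda|)$, so in either case $|\lambda-\zeta|\ge2(1-|\lambda|)$. Points $\xi$ of the arc $\{|\xi-\lambda/|\lambda||<1-|\lambda|\}$ satisfy $|\xi-\lambda|<2(1-|\lambda|)$, so this arc misses $\beta'$. Its measure is at least $(1-|\lambda|)/\pi$. On it the Poisson kernel is at least $\frac{1-|\lambda|}{4(1-|\lambda|)^2}$. Hence $p(\lambda)\ge\frac1{4\pi}$.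

So the claim holds with $\kappa=\min\big(m(\mathbb T\setminus\beta')\sigma/4,\,1/(4\pi)\big)$. Put $w=1-p/\kappa$.

**Step 3: the maximum principle.** This step forces $k=0$ where $w>0$. For $M>0$ consider the subharmonic function $\log|k|+Mw$ on $W$. At points of $\partial W\cap\mathbb D$ its $\limsup$ is $\le0$, because $|k|\le1$ on $W$ and $w$ is continuous and $\le0$ there. At points of $\partial W\cap\mathbb T$ the $\limsup$ is $-\infty$, by (3) and $w\le1$. So $\log|k|\le-Mw$ on $W$ for every $M$, and $k=0$ on the open set $\{w>0\}\cap W$. This set is nonempty: for a.e. $\zeta\in\beta'$, $p(r\zeta)\to0$ as $r\to1$, and $r\zeta\in\Gamma^\sigma(\zeta)$ once $1-r<\sigma$. $\square$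

## 8. Equal boundary values for sandwiched resolvents when $\|u(T_0)\|<1$

**Proposition.** Let $T_0$ be an a.c. contraction on $H$, $u\in H^\infty$, $\|u\|_\infty=1$, $r=\|u(T_0)\|<1$, and $r<q<1$. Let
$$\Omega=\{\lambda\in\mathbb D:|u(\lambda)|>q\},\qquad\alpha=\{\zeta\in\mathbb T:u\text{ has a limit }u(\zeta)\text{ in }\Gamma(\zeta),\ |u(\zeta)|>q\}.$$
Then $m(\alpha)>0$, $T_0-\lambda$ is invertible for $\lambda\in\Omega$, and with $R_0(\lambda)=(T_0-\lambda)^{-1}$ the following holds. If $B:E_2\to H$ and $A:H\to E_1$ are Hilbert–Schmidt ($E_i$ Hilbert spaces), then for a.e. $\zeta\in\alpha$ the function $Q(\lambda)=AR_0(\lambda)B$, $\lambda\in\Omega\cup\{|\lambda|>1\}$, has limits $Q_\pm(\zeta)$ in $\mathcal S_2$-norm, and $Q_-(\zeta)=Q_+(\zeta)$.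

For $\zeta\in\alpha$ we have $\Gamma^\sigma(\zeta)\subset\Omega$ for small $\sigma$, so $Q_-(\zeta)$ makes sense.

An example shows why "equal boundary values" is all one can ask. Let $\gamma\subset\mathbb T$ be a Borel set such that every arc meets both $\gamma$ and its complement in positive measure, and let $T_0$ be multiplication by $\zeta$ on $L^2(\gamma)$. Its spectrum is all of $\mathbb T$. An outer $u$ with $|u|=\varepsilon<1$ on $\gamma$ and $|u|=1$ off $\gamma$ gives $\|u(T_0)\|=\varepsilon$. For $x,y\in L^2(\gamma)$, $\langle R_0(\lambda)x,y\rangle=\int_\gamma\frac{x\bar y}{\xi-\lambda}dm$, whose jump by Lemma 1 is $\bar\zeta x\bar y$ on $\gamma$ and $0$ a.e. off $\gamma$. So the boundary values match a.e. off $\gamma$, although $T_0-\lambda$ is invertible for no $\lambda\in\mathbb T$.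

*Proof.* By Fatou's theorem $u$ has a limit in $\Gamma(\zeta)$ for a.e. $\zeta$. So $\alpha$ is measurable, and $m(\alpha)>0$ because $\|u\|_\infty=1>q$. Replacing $E_1,E_2$ by $\overline{\operatorname{ran}}A$ and $(\ker B)^\perp$, we may assume they are separable.

**Step 1: a density.** We turn sandwiched functions of $T_0$ into integrals, so that Lemma 1 applies. The claim is that there is $F\in L^1(\mathbb T;\mathcal S_2(E_2,E_1))$ with
$$A\,g(T_0)B=\int gF\,dm\qquad(g\in H^\infty).\tag{4}$$
Let $\mathcal E$ be the spectral measure of the minimal unitary dilation of $T_0$, a.c. by (F1). Let $(e_j)$, $(e'_i)$ be orthonormal bases of $E_2$, $E_1$, and put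
$$F_{ij}=\tfrac{d}{dm}\langle\mathcal E(\cdot)Be_j,A^*e_i'\rangle,\quad p_j=\tfrac{d}{dm}\langle\mathcal E(\cdot)Be_j,Be_j\rangle,\quad q_i=\tfrac{d}{dm}\langle\mathcal E(\cdot)A^*e'_i,A^*e'_i\rangle.$$
From $|\langle\mathcal E(\omega)x,y\rangle|^2\le\langle\mathcal E(\omega)x,x\rangle\langle\mathcal E(\omega)y,y\rangle$ and differentiation, $|F_{ij}|^2\le p_jq_i$ a.e. Moreover $\int\sum p_j\,dm=\sum\|Be_j\|^2=\|B\|_2^2$ and $\int\sum q_i\,dm=\|A\|_2^2$. So for a.e. $\zeta$ the matrix $(F_{ij}(\zeta))$ defines $F(\zeta)\in\mathcal S_2(E_2,E_1)$ with $\|F(\zeta)\|_2\le(\sum p_j)^{1/2}(\sum q_i)^{1/2}$, and the right side is in $L^1$ by Cauchy–Schwarz. $F$ is strongly measurable by Pettis's theorem: its entries are measurable and $\mathcal S_2(E_2,E_1)$ is separable. Formula (4) holds entrywise by (F1), hence it holds. Both factors being Hilbert–Schmidt is exactly what puts $F$ in $L^1$ with values in a Hilbert space.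

**Step 2: the interior substitute for the resolvent.** Inside the disc we do not yet have a resolvent; we use a difference quotient of $u$, in which the jumps cancel. For $|\lambda|>1$, (4) with $g(z)=(z-\lambda)^{-1}$ and $g(z)=u(z)(z-\lambda)^{-1}$ gives
$$AR_0(\lambda)B=CF(\lambda),\qquad AR_0(\lambda)u(T_0)B=C(uF)(\lambda).$$
For $\lambda\in\mathbb D$ let $v_\lambda(z)=\frac{u(\lambda)-u(z)}{\lambda-z}\in H^\infty$. By (4),
$$Av_\lambda(T_0)B=-u(\lambda)\,CF(\lambda)+C(uF)(\lambda).$$
By Lemma 1, applied to $F$ and $uF$, the inner limit exists a.e. and equals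
$$\big(Av_\lambda(T_0)B\big)_-=-u\big[(CF)_++\bar\zeta F\big]+\big[(C(uF))_++\bar\zeta uF\big].$$
The two terms $\bar\zeta uF$ cancel, and
$$\big(Av_\lambda(T_0)B\big)_-=-u\,(AR_0B)_++(AR_0u(T_0)B)_+\qquad\text{a.e. on }\mathbb T.\tag{5}$$

**Step 3: invertibility on $\Omega$.** Here the hypothesis $\|u(T_0)\|=r<1$ enters. We have $(\lambda-T_0)v_\lambda(T_0)=v_\lambda(T_0)(\lambda-T_0)=u(\lambda)-u(T_0)$, which is invertible for $\lambda\in\Omega$ since $|u(\lambda)|>q>r$. So $\lambda-T_0$ is invertible, and expanding $(u(\lambda)-u(T_0))^{-1}$ in a Neumann series,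
$$R_0(\lambda)=-\sum_{k\ge0}u(\lambda)^{-k-1}v_\lambda(T_0)u(T_0)^k\qquad(\lambda\in\Omega).\tag{6}$$

**Step 4: all terms of the series at once.** We want the inner limit of (6) sandwiched between $A$ and $B$. Formula (5) gives the limit of each term a.e., but this alone gives no control of the tail as $\lambda\to\zeta$. The remedy is to treat all terms as one Hilbert–Schmidt operator. Fix $s$ with $r<s<q$, let $B_k=u(T_0)^kB$, so $\|B_k\|_2\le r^k\|B\|_2$, and let $\hat B:\ell^2(E_2)\to H$ be the row operator $\hat B(x_k)=\sum_ks^{-k}B_kx_k$. Since $\sum_k(r/s)^{2k}<\infty$, $\hat B$ is Hilbert–Schmidt. The space $\mathcal S_2(\ell^2(E_2),E_1)$ is the $\ell^2$-sum of copies of $\mathcal S_2(E_2,E_1)$.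

Apply Steps 1 and 2 to $A$ and $\hat B$. For a.e. $\zeta$, in the norm of this $\ell^2$-sum, the sequence $(s^{-k}AR_0(\lambda)B_k)_k$ has an outer limit $(s^{-k}M_k(\zeta))_k$. In particular
$$\|M_k(\zeta)\|_2\le c(\zeta)s^k.\tag{7}$$
Also, with $N_k(\lambda)=Av_\lambda(T_0)B_k$, the sequence $(s^{-k}N_k(\lambda))_k$ has an inner limit in the $\ell^2$-sum. By (5) and $u(T_0)B_k=B_{k+1}$ its components are given by
$$N_{k,-}=-uM_k+M_{k+1}.\tag{8}$$

**Step 5: telescoping.** Now we compute $Q_-$. Let $\zeta\in\alpha$ be a point where Step 4 holds. By (6), on $\Omega$,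
$$Q(\lambda)=-\sum_k\big(s^ku(\lambda)^{-k-1}\big)\big(s^{-k}N_k(\lambda)\big).$$
As $\lambda\to\zeta$ in $\Gamma(\zeta)$, the scalar sequence $(s^ku(\lambda)^{-k-1})_k$ converges in $\ell^2$: it converges termwise because $u(\lambda)\to u(\zeta)$, and it is dominated by $(s^kq^{-k-1})_k\in\ell^2$. The second sequence converges in the $\ell^2$-sum. By Cauchy–Schwarz $Q_-(\zeta)$ exists in $\mathcal S_2$, and with $u=u(\zeta)$ and (8),
$$Q_-(\zeta)=\sum_{k\ge0}\big(u^{-k}M_k-u^{-k-1}M_{k+1}\big)=M_0-\lim_nu^{-n}M_n=M_0=Q_+(\zeta),$$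
since $\|u^{-n}M_n\|_2\le c(\zeta)(s/q)^n\to0$ by (7) and $|u(\zeta)|>q$. $\square$

We also need traces $\operatorname{Tr}(R_0L)$ with $L\in\mathcal S_1$. Factoring $L=L_1L_2$ and applying the Proposition to $L_2R_0L_1$ gives convergence only in $\mathcal S_2$, which does not control the trace. An infinite direct sum turns the trace into a single matrix element.

**Corollary.** In the situation of the Proposition, for $L\in\mathcal S_1(H)$ the scalar function $\operatorname{Tr}(R_0(\lambda)L)$ has equal inner and outer limits a.e. on $\alpha$.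

*Proof.* Write $L=\sum s_j\langle\cdot,y_j\rangle x_j$ with $(x_j)$, $(y_j)$ orthonormal, $s_j\ge0$, $\sum s_j<\infty$. Let $\tilde T_0=\bigoplus_{\mathbb N}T_0$ with resolvent $\tilde R_0$, and $\tilde x=(s_j^{1/2}x_j)$, $\tilde y=(s_j^{1/2}y_j)$, which are vectors of the big space because $\sum s_j<\infty$. Then $\operatorname{Tr}(R_0L)=\sum s_j\langle R_0x_j,y_j\rangle=\langle\tilde R_0\tilde x,\tilde y\rangle$. By (F1), $\tilde T_0$ is an a.c. contraction and $\|u(\tilde T_0)\|=r$. So the Proposition applies to $\tilde T_0$ with the same $u,q,\Omega,\alpha$ and the rank-one operators $1\mapsto\tilde x$ and $\langle\cdot,\tilde y\rangle$. $\square$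

## 9. Transport to the perturbed operator and the contradiction

We need the regularized determinant. For $X\in\mathcal S_2$ with eigenvalues $x_j$, $\det_2(I+X)=\prod(1+x_j)e^{-x_j}$; for a number it is $(1+x)e^{-x}$.

(F2) On $\mathcal S_2(E)$, $E$ a separable Hilbert space, $X\mapsto\det_2(I+X)$ is continuous and analytic, and it is nonzero iff $I+X$ is invertible (Simon, *Trace Ideals*, Ch. 9).

We use $\det_2$ and not the ordinary determinant because the Proposition gives limits in $\mathcal S_2$-norm.

*Proof of Theorem 1.* By symmetry it suffices to derive a contradiction from: $T_0,T_1$ are a.c. contractions on $H$, $T_1-T_0\in\mathcal S_1$, $T_0\notin\mathbb A$, $T_1\in\mathbb A$.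

As $T_0\notin\mathbb A$ and the calculus is contractive, there is $u\in H^\infty$ with $\|u\|_\infty=1$ and $r=\|u(T_0)\|<1$. Fix $q\in(r,1)$, and take $\Omega,\alpha,R_0$ as in the Proposition. The Schmidt expansion $T_1-T_0=\sum s_j\langle\cdot,y_j\rangle x_j$ gives
$$T_1-T_0=BA,\qquad A=\sum s_j^{1/2}\langle\cdot,y_j\rangle e_j:H\to\ell^2,\quad B=\sum s_j^{1/2}\langle\cdot,e_j\rangle x_j:\ell^2\to H,$$
with $(e_j)$ the standard basis of $\ell^2$. Both factors are Hilbert–Schmidt, and here the hypothesis $T_1-T_0\in\mathcal S_1$ is used.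

**Step 1: the perturbed resolvent.** We show that traces of the resolvent of $T_1$ still match on $\alpha$. For $\lambda\in\Omega\cup\{|\lambda|>1\}$ put $Q(\lambda)=AR_0(\lambda)B\in\mathcal S_2(\ell^2)$ and $\delta(\lambda)=\det_2(I+Q(\lambda))$, an analytic function. Since
$$T_1-\lambda=(T_0-\lambda)(I+R_0(\lambda)BA),$$
and $I+XY$ is invertible iff $I+YX$ is (here $X=R_0B$, $Y=A$), the operator $T_1-\lambda$ is invertible iff $I+Q(\lambda)$ is, iff $\delta(\lambda)\ne0$. In that case $(I+R_0BA)^{-1}=I-R_0B(I+Q)^{-1}A$, so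
$$R_1(\lambda):=(T_1-\lambda)^{-1}=R_0-R_0B(I+Q)^{-1}AR_0.\tag{9}$$
For $|\lambda|>1$ the operator $T_1-\lambda$ is invertible, hence $\delta(\lambda)\ne0$.

By the Proposition and the continuity in (F2), $\delta_-$ and $\delta_+$ exist and are equal a.e. on $\alpha$. Moreover $\delta_+\ne0$ a.e. on $\alpha$. Otherwise $\beta=\{\zeta\in\alpha:\delta_+(\zeta)\text{ exists and is }0\}$ has positive measure, and Lemma 2 applies to $z\mapsto\overline{\delta(1/\bar z)}$, which is analytic on the connected set $O=\mathbb D\setminus\{0\}$. (Note $\Gamma^\sigma(\zeta)\subset O$ for $\sigma\le1$.) It would give $\delta\equiv0$ on $\{|\lambda|>1\}$, which is false. Hence a.e. on $\alpha$ the operator $I+Q_-(\zeta)=I+Q_+(\zeta)$ is invertible. By continuity of inversion, $(I+Q)^{-1}$ has equal inner and outer limits in operator norm a.e. on $\alpha$.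

Let $L\in\mathcal S_1(H)$ and write $L=L_1L_2$ with $L_i\in\mathcal S_2(H)$. By (9) and cyclicity of the trace,
$$\operatorname{Tr}(R_1L)=\operatorname{Tr}(R_0L)-\operatorname{Tr}\big[(L_2R_0B)(I+Q)^{-1}(AR_0L_1)\big].$$
The first term has equal inner and outer limits a.e. on $\alpha$ by the Corollary. By the Proposition, $L_2R_0B$ and $AR_0L_1$ have equal inner and outer limits in $\mathcal S_2$-norm a.e. on $\alpha$. A product of the form ($\mathcal S_2$)(bounded)($\mathcal S_2$) depends continuously, in trace norm, on its factors. So, for every $L\in\mathcal S_1(H)$,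
$$\operatorname{Tr}(R_1(\lambda)L)\ \text{ has equal inner and outer limits a.e. on }\alpha.\tag{10}$$

**Step 2: a connected subdomain.** Lemma 2 gives global vanishing only on connected sets, and $\Omega$ need not be connected; so we cut out a connected piece. The sets $\{\zeta:\Gamma^{1/n}(\zeta)\subset\Omega\}$ are closed: if $\zeta_k\to\zeta$ and $\lambda\in\Gamma^{1/n}(\zeta)$, then $\lambda\in\Gamma^{1/n}(\zeta_k)$ for large $k$. They increase with $n$ and their union contains $\alpha$. So for some $\sigma=1/n<1$ there is a compact $\alpha'\subset\alpha$ with $m(\alpha')>0$, $\operatorname{diam}\alpha'<\sigma/2$, and $\Gamma^\sigma(\zeta)\subset\Omega$ for all $\zeta\in\alpha'$. Put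
$$\Omega'=\bigcup_{\zeta\in\alpha'}\Gamma^\sigma(\zeta)\subset\Omega.$$
Fix $\zeta_0\in\alpha'$ and $\lambda_*=(1-\sigma/2)\zeta_0$. For all $\zeta\in\alpha'$ we have $|\lambda_*-\zeta|\le\sigma/2+|\zeta_0-\zeta|<\sigma=2(1-|\lambda_*|)$, so $\lambda_*$ lies in every $\Gamma^\sigma(\zeta)$. These sets are convex, so $\Omega'$ is connected. By Step 1, $\delta_-\ne0$ a.e. on $\alpha'$, so $\delta\not\equiv0$ on $\Omega'$, and $Z=\{\lambda\in\Omega':\delta(\lambda)=0\}$ is a closed discrete subset of $\Omega'$. Fix $\lambda_0\in\Omega'\setminus Z$.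

**Step 3: the pole outside.** Now $T_1\in\mathbb A$ is used. Lemma 3 at this $\lambda_0$ gives $L\in\mathcal S_1(H)$ such that $h(\lambda):=\operatorname{Tr}(R_1(\lambda)L)$ satisfies $h(\lambda)=\frac1{\lambda_0-\lambda}$ for $|\lambda|>1$.

**Step 4: the pole is carried inside.** We transfer this formula across $\alpha'$ and get a pole where $h$ is analytic. The function $h$ is also defined and analytic on $\Omega'\setminus Z$. Let $O=\Omega'\setminus(Z\cup\{\lambda_0\})$, which is open and connected (a domain minus a closed discrete set), and let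
$$k(\lambda)=h(\lambda)-\frac1{\lambda_0-\lambda}\qquad(\lambda\in O).$$
For a.e. $\zeta\in\alpha'$ the limit $\delta_-(\zeta)$ exists and is nonzero, so $\Gamma(\zeta)$ contains no point of $Z$ close to $\zeta$. Also $\Gamma^\sigma(\zeta)\subset\Omega'$ and $\lambda_0\neq\zeta$. So $\Gamma^{\sigma'}(\zeta)\subset O$ for small $\sigma'$. By (10) and Step 3, for a.e. $\zeta\in\alpha'$,
$$h_-(\zeta)=h_+(\zeta)=\frac1{\lambda_0-\zeta},$$
so $k\to0$ in $\Gamma(\zeta)$. Lemma 2, with $\beta$ a Borel subset of full measure in $\alpha'$ on which all this holds, gives $k\equiv0$ on $O$. Thus $h(\lambda)=\frac1{\lambda_0-\lambda}$ in a punctured neighborhood of $\lambda_0$. But $\delta(\lambda_0)\ne0$, so $h$ is analytic, hence bounded, near $\lambda_0$. This is a contradiction. $\blacksquare$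

## 10. Localization to a Borel set by adding a unitary summand

*Proof of Theorem 2.* Let $V_\alpha$ be multiplication by $\zeta$ on $L^2(\mathbb T\setminus\alpha)$, an a.c. unitary with $\|u(V_\alpha)\|=\operatorname{ess\,sup}_{\mathbb T\setminus\alpha}|u|$. If $m(\mathbb T\setminus\alpha)=0$, this summand is absent.

**Step 1: property $(\alpha)$ in terms of $\mathbb A$.** This step reduces Theorem 2 to Theorem 1. We claim that $T$ has property $(\alpha)$ iff $T\oplus V_\alpha\in\mathbb A$. By (F1),
$$\|u(T\oplus V_\alpha)\|=\max\big(\|u(T)\|,\operatorname{ess\,sup}_{\mathbb T\setminus\alpha}|u|\big).$$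
If $T$ has property $(\alpha)$, the right side is at least $\|u\|_\infty$ for every $u$, so $T\oplus V_\alpha\in\mathbb A$.

Conversely, suppose property $(\alpha)$ fails: $\|g(T)\|<q<\operatorname{ess\,sup}_\alpha|g|$ for some $g\in H^\infty$ and some $q$. It is not enough to test $T\oplus V_\alpha$ on $g$, since $|g|$ may be large off $\alpha$; we first make it small there. Let $\beta=\{\zeta\in\alpha:|g(\zeta)|>q\}$, so $m(\beta)>0$. Let $w$ be outer with $|w|=1$ a.e. on $\beta$ and $|w|=\varepsilon$ a.e. off $\beta$, where $0<\varepsilon<1$ and $\varepsilon\|g\|_\infty<q$. Then $\|w\|_\infty\le1$, so $\|(gw)(T)\|\le\|g(T)\|<q$. Off $\alpha$ we have $|gw|\le\varepsilon\|g\|_\infty<q$ a.e., while $\|gw\|_\infty\ge\operatorname{ess\,sup}_\beta|g|>q$. So $\|(gw)(T\oplus V_\alpha)\|<q<\|gw\|_\infty$, and $T\oplus V_\alpha\notin\mathbb A$.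

**Step 2: conclusion.** Both $T\oplus V_\alpha$ and $T'\oplus V_\alpha$ are a.c. contractions by (F1), and their difference $(T-T')\oplus0$ is trace class. By Theorem 1 and Step 1, $T$ has property $(\alpha)$ iff $T'$ does.

A countable union of sets with the property has the property. Choose a sequence of such sets whose measures tend to the supremum of the measures of all such sets. Its union has the property and maximal measure, so it contains every other such set up to a null set. Thus a largest set (mod null sets) exists, and it is the same for $T$ and $T'$. $\blacksquare$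

## 11. Destroying the bilateral shift by a perturbation in $\bigcap_{p>1}\mathcal S_p$

The pair $D,D'$ of Section 1 proves Theorem 3 with diagonal operators. Here is a second proof, in which $T$ is unitarily equivalent to the bilateral shift.

**Step 1: a small off-diagonal block.** This is the building block: around a given vector we find a finite-rank projection that almost commutes with a given self-adjoint operator. Let $H'$ be self-adjoint with $0\le H'\le1$ and spectral measure $E'$, let $f$ be a vector, and $n\ge1$. Split $[0,1]$ into $n$ disjoint intervals $I_k$ of length $1/n$, with $t_k\in I_k$, and let $P$ be the projection onto the span of the vectors $E'(I_k)f$. Then $f=\sum_kE'(I_k)f\in\operatorname{ran}P$. As $P$ is the sum of the projections onto the mutually orthogonal lines (or zero spaces) spanned by $E'(I_k)f$, it commutes with each $E'(I_k)$. So $(I-P)H'P$ is block diagonal with respect to the $E'(I_k)$. Since $(I-P)t_kE'(I_k)P=0$, its blocks are $(I-P)(H'-t_k)E'(I_k)P$, of norm $\le1/n$. Hence $(I-P)H'P$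 has rank $\le n$ and norm $\le1/n$, and
$$\|(I-P)H'P\|_p\le n^{1/p-1},$$
which tends to $0$ as $n\to\infty$ for $p>1$. For $p=1$ the bound does not tend to $0$.

**Step 2: a diagonalizable operator near multiplication by $t$.** We iterate Step 1. Let $H_0$ be multiplication by $t$ on $L^2(0,1)$, with orthonormal basis $(f_j)_{j\ge1}$ of the space. At step $j$, let $H_{j-1}$ be the compression of $H_0$ to the range of $I-P_1-\dots-P_{j-1}$. Apply Step 1 to $H_{j-1}$ and the projection of $f_j$ to that space, with $n=n_j$ so large that the resulting $P_j$ and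
$$K_j=P_jH_{j-1}(I-P_j)+(I-P_j)H_{j-1}P_j$$
(with $I$ the identity of that space, and $K_j$ extended by $0$) satisfy $\|K_j\|_{1+1/j}\le2^{-j}$. Since $f_j\in\operatorname{ran}(P_1+\dots+P_j)$ for every $j$, $\sum P_j=I$ strongly. For $p>1$ and $1+1/j\le p$ we have $\|K_j\|_p\le\|K_j\|_{1+1/j}\le2^{-j}$, and each $K_j$ has finite rank. So $K=\sum K_j\in\bigcap_{p>1}\mathcal S_p$. By construction $H_{j-1}-K_j=P_jH_0P_j\oplus H_j$, so for each $J$
$$H_0-\sum_{j\le J}K_j=\bigoplus_{j\le J}P_jH_0P_j\oplus H_J.$$
As $J\to\infty$, the last summand tends to $0$ strongly, because $\|H_J\|\le1$ and $(I-P_1-\dots-P_J)x\to0$ for every $x$. So $H_0-K=\bigoplus_jP_jH_0P_j$ is an orthogonal sum of finite-dimensional self-adjoint blocks, hence diagonalizable.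

**Step 3: exponentiate and push into the disc.** Now we produce $T$ and $T'$. Let $T=e^{2\pi iH_0}$, multiplication by $e^{2\pi it}$ on $L^2(0,1)$. It is unitarily equivalent to the bilateral shift, so it is a.c., $\|u(T)\|=\|u\|_\infty$, and $T\in\mathbb A$. Let $V=e^{2\pi i(H_0-K)}$; by Step 2, $Ve_j=\zeta_je_j$ for an orthonormal basis $(e_j)_{j\ge1}$ with $|\zeta_j|=1$. With $X=2\pi H_0$ and $Y=2\pi(H_0-K)$, Duhamel's formula
$$e^{iX}-e^{iY}=i\int_0^1e^{isX}(X-Y)e^{i(1-s)Y}\,ds$$
gives $\|T-V\|_p\le2\pi\|K\|_p<\infty$ for all $p>1$. Define $T'e_j=(1-2^{-j})\zeta_je_j$. Then $V-T'$ is diagonal with entries of modulus $2^{-j}$, so $V-T'\in\mathcal S_1$ and $T-T'\in\bigcap_{p>1}\mathcal S_p$. Since $\|T'x\|<\|x\|$ for $x\ne0$, $T'$ is a completely nonunitary contraction, hence a.c. Finally $\sum2^{-j}<\infty$, so there is a Blaschke product $b$ vanishing at all eigenvalues of $T'$. Then $b(T')=0$ while $\|b\|_\infty=1$, and $T'\notin\mathbb A$. $\blacksquare$
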